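\title{Closed diminished base loci without Zariski decompositions}

\begin{abstract}
If a pseudoeffective $\mathbb R$-divisor $D$ on a smooth complex projective variety admits a Zariski decomposition in the sense of Nakayama, then its diminished base locus $\mathbf B_-(D)$ is Zariski closed. We show that the converse fails on threefolds. The counterexample lives on a blow-up, at finitely many points, of a smooth hypersurface of multidegree $(2,2,2,2)$ in $(\mathbb P^1)^4$. Infinitely many curves in one fiber of a fibration over $\mathbb P^1$ obstruct the decomposition, and these curves are hidden inside a divisorial component of $\mathbf B_-$. The example admits no weak Zariski decomposition either. It yields counterexamples in every dimension $n\ge 3$ and big counterexamples in every dimension $n\ge4$.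
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

We work over $\mathbb C$. Let $V$ be a smooth projective variety. We write $\sim_{\mathbb R}$ and $\equiv$ for $\mathbb R$-linear and numerical equivalence of $\mathbb R$-divisors. An $\mathbb R$-divisor is \emph{ample} if it is a positive combination of ample Cartier divisors, \emph{nef} if it has nonnegative degree on every curve, and \emph{pseudoeffective} if its numerical class is a limit of classes of effective $\mathbb R$-divisors. It is \emph{big} if it is numerically the sum of an ample and an effective $\mathbb R$-divisor. Ampleness is an open condition on the numerical class, nef plus ample is ample, and pseudoeffective plus ample is big.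

The \emph{stable base locus} of an $\mathbb R$-divisor $E$ and the \emph{diminished base locus} of an $\mathbb R$-divisor $D$ are
\[
\mathbf B(E)=\bigcap\{\operatorname{Supp}E' : E'\ge0,\ E'\sim_{\mathbb R}E\},
\qquad
\mathbf B_-(D)=\bigcup_{H\text{ ample}}\mathbf B(D+H),
\]
where $\mathbf B(E)=V$ if no such $E'$ exists. The set $\mathbf B_-(D)$ records where $D$ fails to be nef: it is empty exactly when $D$ is nef, and it contains every curve on which $D$ is negative (Lemma~\ref{lem:loci}). For pseudoeffective $D$ it is a countable union of subvarieties and need not be Zariski closed.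

The divisorial part of this failure can be measured with multiplicities. For a prime divisor $\Gamma$ and a big $\mathbb R$-divisor $D$ set
\[
\sigma_\Gamma(D)=\inf\{\operatorname{mult}_\Gamma D' : D'\equiv D,\ D'\ge0\}.
\]
For pseudoeffective $D$ set $\sigma_\Gamma(D)=\lim_{\epsilon\to0^+}\sigma_\Gamma(D+\epsilon A)$, where $A$ is a fixed ample divisor. This limit is finite, depends only on the numerical class of $D$, and does not depend on $A$; moreover, $\sigma_\Gamma(D)>0$ for only finitely many $\Gamma$. Nakayama's \emph{$\sigma$-decomposition} is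
\[
D=P_\sigma(D)+N_\sigma(D),\qquad N_\sigma(D)=\sum_\Gamma\sigma_\Gamma(D)\,\Gamma .
\]
Thus $N_\sigma(D)$ is the part that every effective divisor with class close to $D$ is forced to contain. On a surface, removing it leaves a nef class (Section~\ref{sec:converse}). On a threefold, $P_\sigma(D)$ may still be negative on a curve, which $\sigma$ does not see until the curve is blown up. One therefore says that a pseudoeffective $D$ \emph{admits a Zariski decomposition in the sense of Nakayama} if there is a projective birational morphism $f\colon Y\to V$ from a smooth projective variety such that $P_\sigma(f^*D)$ is nef.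

When such an $f$ exists, $\mathbf B_-(D)$ equals $f(\operatorname{Supp}N_\sigma(f^*D))$ (Proposition~\ref{prop:converse}), so closedness of $\mathbf B_-(D)$ is necessary. Conversely, a closed $\mathbf B_-(D)$ on a threefold has finitely many components. One may hope that the surfaces among them are removed by $N_\sigma$ and that the curves are removed after finitely many blow-ups. This is the content of the following conjecture from \cite{NegAns}.

\medskip
\noindent\textbf{Conjecture A.} \emph{If $X$ is a smooth projective threefold and $D$ is a pseudoeffective $\mathbb R$-divisor on $X$ with $\mathbf B_-(D)$ closed, then $D$ admits a Zariski decomposition in the sense of Nakayama.}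

\subsection{Results}

\begin{theorem}\label{thm:main}
There are a smooth projective threefold $\widetilde X$ and a pseudoeffective $\mathbb R$-divisor $\widetilde D$ on it such that $\mathbf B_-(\widetilde D)$ is Zariski closed (a finite disjoint union of surfaces) and $\widetilde D$ admits no Zariski decomposition in the sense of Nakayama. Hence Conjecture~A is false.
\end{theorem}

A \emph{weak Zariski decomposition} of $D$ on $V$ is a projective birational morphism $f\colon Y\to V$ with $Y$ smooth projective, together with a relation $f^*D\equiv P+N$ with $P$ nef and $N\ge0$. A decomposition in Nakayama's sense is a special case. The following complements are not needed for Theorem~\ref{thm:main}.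

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] The divisor $\widetilde D$ constructed for Theorem~\ref{thm:main} admits no weak Zariski decomposition.
\item[(b)] For every $n\ge3$ there is a smooth projective $n$-fold with a pseudoeffective $\mathbb R$-divisor whose $\mathbf B_-$ is closed and which admits no weak Zariski decomposition.
\item[(c)] For every $n\ge4$ there is a smooth projective $n$-fold with a big $\mathbb R$-divisor whose $\mathbf B_-$ is closed and which admits no Zariski decomposition in the sense of Nakayama.
\item[(d)] In any dimension, if $D$ admits a Zariski decomposition in the sense of Nakayama, then $\mathbf B_-(D)$ is closed. In dimension at most $2$ such a decomposition always exists. So the implication ``$\mathbf B_-(D)$ closed $\Rightarrow$ Zariski decomposition'' holds in dimension $n$ if and only if $n\le2$.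
\end{enumerate}
\end{theorem}

In (c) the word ``weak'' cannot be inserted: a big divisor is numerically effective, so $P=0$ gives a weak decomposition. The divisor $\widetilde D$ is pseudoeffective, as Conjecture~A allows, and has coefficients in $\mathbb Q(\sqrt5)$. Whether a big counterexample exists in dimension three is not settled here.

\subsection{The mechanism}\label{ss:mechanism}

The heuristic for Conjecture~A overlooks one thing: a closed $\mathbf B_-(D)$ says nothing about what happens \emph{inside} its divisorial components once $N_\sigma$ has been subtracted. The construction exploits this in two steps.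

\emph{An obstruction inside a fiber.} We find a threefold $X$ with a fibration $X\to\mathbb P^1$ of fiber class $h_4$, a class $D$, and infinitely many curves $\Gamma_m$ in one fiber with the following property: for every real $r$, each $\Gamma_m$ lies in all effective divisors whose class is close enough to $D+rh_4$. A birational morphism $g\colon Y\to X$ is an isomorphism over the general point of all but finitely many curves, so no nef class on $Y$ can push forward to $D+rh_4$. The locus $\mathbf B_-(D)$ is not closed, but it lies in finitely many fibers.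

\emph{Hiding the obstruction.} We would like to put these fibers themselves into $\mathbf B_-$. Adding fibers to $D$ does not achieve this, because fibers move. Blowing up one point of a fiber makes its strict transform rigid. The effect is already visible on a surface.

\begin{example}\label{ex:surface}
On $\Sigma=\mathbb P^1\times\mathbb P^1$ let $F$ be a fiber of the second projection and let $D$ be $a\ge0$ times a fiber of the first, so $D\cdot F=a$. For $s\geq 0$ the divisor $D+sF$ is nef, and $\mathbf B_-(D+sF)=\varnothing$. Let $\beta\colon\widetilde\Sigma\to\Sigma$ be the blow-up of a point of $F$. The strict transform has $\widetilde F^2=-1$. Put $\widetilde D=\beta^*D+s\widetilde F$ with $s>a$, and let $A$ be ample on $\widetilde\Sigma$. If $D'\equiv\widetilde D+\epsilon A$ is effective and $\mu=\operatorname{mult}_{\widetilde F}D'$, then $(D'-\mu\widetilde F)\cdot\widetilde F\ge0$, that is, $\mu\ge s-a-\epsilon A\cdot\widetilde F$. On the other hand $P=\beta^*D+a\widetilde F$ is nef: $P\cdot\widetilde F=0$, and both summands are nonnegative on every other curve. As $\widetilde D+\epsilon A=(P+\epsilon A)+(s-a)\widetilde F$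 with $P+\epsilon A$ ample, we get
\[
\mathbf B_-(\widetilde D)=\widetilde F,\qquad N_\sigma(\widetilde D)=(s-a)\widetilde F,\qquad \beta_*P_\sigma(\widetilde D)=D+aF .
\]
The fiber has entered $\mathbf B_-$, and the positive part pushes forward to $D$ plus a multiple of the fiber.
\end{example}

On the threefold the same two things happen. The locus $\mathbf B_-$ becomes a union of fibers, and a nef positive part would push forward to $D+rh_4$, which the first step forbids.

Section~\ref{sec:prelim} collects general facts. Sections~\ref{sec:X}--\ref{sec:curves} construct $X$, $D$ and the curves $\Gamma_m$. Theorem~\ref{thm:main} is proved in Section~\ref{sec:hide}, Theorem~\ref{thm:compl}(a)--(c) in Section~\ref{sec:higher}, and (d) in Section~\ref{sec:converse}.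

\section{Base loci and general members}\label{sec:prelim}

An ample $\mathbb R$-divisor has empty stable base locus, since it is a positive combination of very ample divisors. Also $\mathbf B(cE)=\mathbf B(E)$ for $c>0$, and $\mathbf B(E)$ depends only on the class of $E$ modulo $\sim_{\mathbb R}$. In particular $\mathbf B_-(f^*D)$ makes sense for any morphism $f$. We say that an effective divisor \emph{misses} a point if the point is not in its support.

\begin{lemma}\label{lem:loci}
Let $D,E$ be $\mathbb R$-divisors on a smooth projective variety $V$.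
\begin{enumerate}
\item[(i)] If $D$ is nef, then $\mathbf B_-(D)=\varnothing$. If an irreducible curve $R$ is not contained in $\mathbf B_-(D)$, then $D\cdot R\ge0$.
\item[(ii)] $\mathbf B_-(D+E)\subset\mathbf B_-(D)\cup\mathbf B(E)$.
\item[(iii)] If $f\colon Y\to V$ is any morphism from a smooth projective variety, then $\mathbf B_-(f^*D)\subset f^{-1}(\mathbf B_-(D))$.
\item[(iv)] If $D$ is pseudoeffective, then $\operatorname{Supp}N_\sigma(D)\subset\mathbf B_-(D)$.
\end{enumerate}
In particular, if $f\colon Y\to V$ is birational and $D$ is pseudoeffective, then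
\begin{equation}\label{eq:chain}
\operatorname{Supp}N_\sigma(f^*D)\subset\mathbf B_-(f^*D)\subset f^{-1}(\mathbf B_-(D)).
\end{equation}
\end{lemma}

\begin{proof}
(i) If $D$ is nef, then $D+H$ is ample for every ample $H$. If $x\in R\setminus\mathbf B_-(D)$ and $H$ is ample, then for each $\epsilon>0$ some effective divisor $\sim_{\mathbb R}D+\epsilon H$ misses $x$. Hence $(D+\epsilon H)\cdot R\ge0$; let $\epsilon\to0$.

(ii) If $x\notin\mathbf B_-(D)\cup\mathbf B(E)$ and $H$ is ample, add effective divisors $\sim_{\mathbb R}D+H$ and $\sim_{\mathbb R}E$ that miss $x$.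

(iii) Let $f(y)\notin\mathbf B_-(D)$ and let $H_Y$ be ample on $Y$. Choose an ample $A'$ on $V$ so small that $H_Y-f^*A'$ is ample, and an effective $G\sim_{\mathbb R}D+A'$ missing $f(y)$. Then $f(Y)\not\subset\operatorname{Supp}G$, so $f^*G$ is an effective divisor, and it misses $y$. Adding an effective divisor $\sim_{\mathbb R}H_Y-f^*A'$ that misses $y$ gives $y\notin\mathbf B(f^*D+H_Y)$.

(iv) If $\sigma_\Gamma(D)>0$ and $A$ is ample, then $\sigma_\Gamma(D+\epsilon A)>0$ for some $\epsilon>0$. So every effective divisor numerically equivalent to $D+\epsilon A$ contains $\Gamma$.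
\end{proof}

We also use that a birational morphism $g\colon Y\to V$ of smooth projective varieties is an isomorphism over the complement of a closed subset of codimension at least $2$, and that $g_*$ preserves $\sim_{\mathbb R}$ and effectivity. General choices will be controlled by Bertini's theorem (a general member of a linear system on a smooth variety is smooth off the base locus) and by the following count.

\begin{lemma}\label{lem:count}
Let $Y$ be a quasi-projective variety of dimension $d$, let $W$ be an affine space, and let $I\subset Y\times W$ be closed. Suppose that for every $y\in Y$ the fiber of $I$ over $y$ has codimension $r$ in $W$. Then for $w$ in a dense open subset of $W$ the fiber of $I$ over $w$ has dimension at most $d-r$, and it is empty if $r>d$.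
\end{lemma}

\begin{proof}
We have $\dim I\le d+\dim W-r$. Components of $I$ that do not dominate $W$ miss a general fiber, and the others have general fiber of dimension at most $\dim I-\dim W$.
\end{proof}

\section{A threefold with three involutions}\label{sec:X}

On a product of projective lines the $i$-th factor has coordinates $(x_i:y_i)$, and $h_i$ is the class of the pullback of $\mathcal O(1)$ from the $i$-th factor. A hypersurface of degree $2$ in $(x_i:y_i)$ carries a birational involution that exchanges the two roots of its equation. The involution is undefined along the lines in the $i$-th direction that lie in the hypersurface. We want a threefold fibered over $\mathbb P^1$ with one fiber that contains exactly one such line, so that the orbit of this line can be followed inside a surface.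

\subsection{The special fiber}

Let $p\in\mathbb P^1\times\mathbb P^1$ (factors $2,3$) be the point $x_2=x_3=0$, and let $C=\mathbb P^1\times\{p\}\subset(\mathbb P^1)^3$.

\begin{lemma}\label{lem:K3}
Let $F_0$ be a general form of multidegree $(2,2,2)$ vanishing on $C$, and $S=\{F_0=0\}$.
\begin{enumerate}
\item[(a)] $S$ is a K3 surface and $C^2=-2$.
\item[(b)] The coefficients of $x_1^2,\ x_1y_1,\ y_1^2$ in $F_0$ have $p$ as their only common zero.
\item[(c)] For $i=2,3$ the coefficients of $x_i^2,\ x_iy_i,\ y_i^2$ in $F_0$ have no common zero.
\end{enumerate}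
\end{lemma}

\begin{proof}
Write $F_0=ax_1^2+bx_1y_1+cy_1^2$. Vanishing on $C$ means that $a,b,c$ are arbitrary $(2,2)$-forms vanishing at $p$. Since $\mathcal O(2,2)$ is very ample, evaluation at a point $q\ne p$ is a nonzero functional on such forms.

(a) It follows that the system of all $F_0$ has base locus $C$, so $S$ is smooth off $C$ by Bertini. Along $C$, with $y_2=y_3=1$, we have $dF_0=q_2\,dx_2+q_3\,dx_3$, where $q_2,q_3$ are arbitrary binary quadratic forms in $(x_1,y_1)$. General $q_2,q_3$ have no common root, so $S$ is smooth along $C$. As an ample divisor, $S$ is connected. Adjunction gives $K_S=0$, and $H^1(\mathcal O_S)=0$ because $H^1(\mathcal O)$ and $H^2(\mathcal O(-2,-2,-2))$ vanish on $(\mathbb P^1)^3$. Adjunction on $S$ gives $C^2=-2$.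

(b) Vanishing of $a,b,c$ at $q\neq p$ imposes three independent conditions, and $q$ varies in a surface. Apply Lemma~\ref{lem:count}.

(c) By symmetry let $i=2$ and write $F_0=a'x_2^2+b'x_2y_2+c'y_2^2$. Vanishing on $C$ means that $a',b'$ are arbitrary and $c'=x_3c''$ with $c''$ an arbitrary $(2,1)$-form in factors $1,3$. On the surface $\{x_3\ne0\}$ a common zero imposes three conditions, and on the curve $\{x_3=0\}$ it imposes two. Lemma~\ref{lem:count} applies to both.
\end{proof}

\subsection{The threefold}

Fix $F_0$ as in Lemma~\ref{lem:K3}. Let $F_1,F_2$ be general $(2,2,2)$-forms and put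
\[
X=\{F=0\}\subset(\mathbb P^1)^4,\qquad F=x_4^2F_0+x_4y_4F_1+y_4^2F_2 .
\]
Let $S_t$ be the fiber of $\mathrm{pr}_4\colon X\to\mathbb P^1$ over $t$, and let $t_0=(1:0)$, so that $S_{t_0}=S$.

\begin{lemma}\label{lem:X}
$X$ is a smooth projective threefold with $\operatorname{Pic}X=\bigoplus_{i=1}^4\mathbb Zh_i$. An $\mathbb R$-divisor $E$ on $X$ with $E\cdot h_j\cdot h_k=0$ for all $j\neq k$ satisfies $E\sim_{\mathbb R}0$; in particular $\equiv$ and $\sim_{\mathbb R}$ coincide on $X$. Every fiber $S_t$ is reduced and irreducible.
\end{lemma}

\begin{proof}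
The forms $\kappa x_4^2F_0+x_4y_4F_1+y_4^2F_2$ with $\kappa\in\mathbb C$ form a linear system with base locus $\{y_4=F_0=0\}$. There, with $x_4=1$, we have $dF=dF_0+F_1\,dy_4\ne0$ because $S$ is smooth. So $X$ is smooth by Bertini, and connected because it is ample. The Grothendieck--Lefschetz theorem states that restriction from a smooth projective variety of dimension at least $4$ to a smooth ample divisor is an isomorphism on Picard groups; this gives $\operatorname{Pic}X$.

On $X$ we have $h_i^2=0$ and $h_ih_jh_k=2$ for distinct $i,j,k$. If $E\sim_{\mathbb R}\sum e_ih_i$ and $\{i,j,k,l\}=\{1,2,3,4\}$, then $E\cdot h_j\cdot h_k=2(e_i+e_l)$. If all these numbers vanish, then $e_1=-e_2=e_3=-e_1$, and so all $e_i$ vanish.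

Let $E\sim\sum e_ih_i$ be a prime component of a fiber. It is disjoint from the other fibers, so $E\cdot h_j\cdot h_4=0$ for $j\le3$. The matrix $(h_ih_jh_4)_{i,j\le3}$ has $0$ on the diagonal and $2$ elsewhere, and determinant $16$. So $e_1=e_2=e_3=0$ and $E\sim e_4h_4$ with an integer $e_4\ge1$. The whole fiber has class $h_4$, so it consists of one component of multiplicity one.
\end{proof}

We record the intersection form on a fiber. For $v=\sum v_ih_i$ and $w=\sum w_ih_i$,
\begin{equation}\label{eq:form}
v\cdot w\cdot h_4=2\sum_{i\ne j;\ i,j\le3}v_iw_j .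
\end{equation}
Also $h_1\cdot C=1$ and $h_2\cdot C=h_3\cdot C=h_4\cdot C=0$.

\subsection{The involutions}

For $i\in\{1,2,3\}$ let $\pi_i\colon X\to(\mathbb P^1)^3$ forget the $i$-th factor. Write $F=a_ix_i^2+b_ix_iy_i+c_iy_i^2$ and put
\[
Z_i=\{a_i=b_i=c_i=0\}\subset(\mathbb P^1)^3,\qquad U_i=X\setminus\pi_i^{-1}(Z_i).
\]

\begin{lemma}\label{lem:inv}
Each $Z_i$ is finite, so $X\setminus U_i$ is a finite union of curves. We have $S\cap U_1=S\setminus C$ and $S\subset U_2\cap U_3$. Exchanging the two roots of $F$ as a quadratic form in $(x_i,y_i)$ defines an involutive automorphism $\tau_i$ of $U_i$ with $\pi_i\circ\tau_i=\pi_i$, and on $U_i$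
\begin{equation}\label{eq:tau}
\tau_i^*h_i=-h_i+2\sum_{j\ne i}h_j,\qquad \tau_i^*h_j=h_j\quad(j\ne i).
\end{equation}
\end{lemma}

\begin{proof}
On the threefold $\{y_4\neq0\}\subset(\mathbb P^1)^3$, with $y_4=1$, the forms $a_i,b_i,c_i$ are the three coefficients of $F_2$ plus terms independent of $F_2$. These coefficients are independent arbitrary $(2,2)$-forms. So a common zero at a given point imposes three conditions on $(F_1,F_2)$, and $Z_i\cap\{y_4\ne0\}$ is finite by Lemma~\ref{lem:count}. On $\{y_4=0\}$, Lemma~\ref{lem:K3} shows that $Z_1$ is the point $(p,t_0)$ and that $Z_2,Z_3$ are empty. This gives the statements about $S$.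

Drop the index $i$ and let $q(\xi,\eta)=a\xi^2+b\xi\eta+c\eta^2$. Using $ax^2+bxy+cy^2=0$, expand
\begin{align*}
(y\xi-x\eta)\bigl(ay\,\xi+(ax+by)\eta\bigr)&=ay^2\xi^2+by^2\xi\eta-(ax^2+bxy)\eta^2=y^2q,\\
(y\xi-x\eta)\bigl(-(bx+cy)\xi-cx\,\eta\bigr)&=-(bxy+cy^2)\xi^2+bx^2\xi\eta+cx^2\eta^2=x^2q .
\end{align*}
Define $(x',y')=\bigl(-(ax+by)/y^2,\ a/y\bigr)$ where $y\ne0$ and $(x',y')=\bigl(c/x,\ -(bx+cy)/x^2\bigr)$ where $x\ne0$. Both pairs satisfy $(y\xi-x\eta)(y'\xi-x'\eta)=q$, so they agree on the overlap. Thus $x',y'$ are sections of $\mathcal O_X(-h_i+2\sum_{j\ne i}h_j)$. On $U_i$ we have $q\ne0$, so $x',y'$ have no common zero and $(x':y')$ is the residual root of $q$. Replacing $(x:y)$ by $(x':y')$ defines a morphism $\tau_i\colon U_i\to U_i$ with $\tau_i^2=\mathrm{id}$, and \eqref{eq:tau} holds.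
\end{proof}

A \emph{pseudo-automorphism} of $X$ is a birational map $\psi$ that restricts to an isomorphism $\Omega\to\Omega'$ between open sets whose complements have dimension at most $1$. Since $X$ is smooth, divisors and line bundles on $X$ are the same as on $\Omega$ or $\Omega'$. Hence $\psi^*$ acts on $\mathbb R$-divisors on $X$, preserves effectivity and $\sim_{\mathbb R}$, and is contravariant in $\psi$. It does not preserve intersection numbers with curves that meet $X\setminus\Omega$, but it does respect supports:
\begin{equation}\label{eq:miss}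
\text{if }x\in\Omega\text{ and }E\ge0\text{ misses }\psi(x),\text{ then }\psi^*E\text{ misses }x.
\end{equation}
Each $\tau_i$ is a pseudo-automorphism, and \eqref{eq:tau} holds in $\operatorname{Pic}X$. All $\tau_i$ commute with $\mathrm{pr}_4$, so their indeterminacy stays in the finitely many fibers
\[
X_T=\bigcup_{t\in T}S_t,\qquad T=\mathrm{pr}_4\Bigl(\bigcup_{i\le3}\pi_i^{-1}(Z_i)\Bigr)\ni t_0 ,
\]
and each $\tau_i$ restricts to an automorphism of $X\setminus X_T$ over $\mathbb P^1\setminus T$.

To apply \eqref{eq:miss} to compositions we need explicit open sets. For a word $w=(i_1,\dots,i_k)$ in $\{1,2,3\}$ let $\Omega_w$ be the set of $z_0\in X$ for which the points $z_j=\tau_{i_j}(z_{j-1})$ are successively defined, in the sense that $z_{j-1}\in U_{i_j}$ for $1\le j\le k$. Put $\tau_w(z_0)=z_k$.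

\begin{lemma}\label{lem:words}
$\Omega_w$ is open, contains $X\setminus X_T$, and has complement of dimension at most $1$. The map $\tau_w$ is an isomorphism of $\Omega_w$ onto $\Omega_{\bar w}$, where $\bar w$ is the reversed word.
\end{lemma}

\begin{proof}
Let $w'=(i_1,\dots,i_{k-1})$ and assume by induction that $\tau_{w'}\colon\Omega_{w'}\to X$ is an open immersion. Then $\Omega_w=\tau_{w'}^{-1}(U_{i_k})$ is open, $\tau_w$ is an open immersion, and $\Omega_{w'}\setminus\Omega_w$ is isomorphic to a subset of $X\setminus U_{i_k}$, which has dimension at most $1$. Points of $X\setminus X_T$ stay in $X\setminus X_T\subset U_1\cap U_2\cap U_3$. Finally $z_j\in U_{i_j}$ and $\tau_{i_j}(z_j)=z_{j-1}$, so $z_k\in\Omega_{\bar w}$ and $\tau_{\bar w}(z_k)=z_0$; the same holds with $w$ and $\bar w$ exchanged.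
\end{proof}

Put $\psi=\tau_2\circ\tau_3\circ\tau_1$, so that $\psi^*=\tau_1^*\tau_3^*\tau_2^*$, and let $\Omega_n=\Omega_w$ for the word $w=(1,3,2,\dots,1,3,2)$ of length $3n$. Then $\psi^n=\tau_w$ on $\Omega_n$.

\section{The eigenclass $D$}\label{sec:D}

We look for a class that $\psi^*$ expands and that is negative on $C$. By \eqref{eq:tau}, $\tau_j^*$ changes the sign of the coefficient of $h_j$ and adds twice that coefficient to the other three. As the three involutions differ only by a permutation of indices, it suffices to find real numbers $a,b,c,\mu$ such that the classes $D_{ijk}=-h_i+ah_j+bh_k+ch_4$, for $\{i,j,k\}=\{1,2,3\}$, satisfy $\tau_j^*D_{ijk}=\mu D_{jki}$. Comparing the coefficients of $h_j,h_i,h_k,h_4$ gives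
\[
\mu=a,\qquad 2a-1=ab,\qquad b+2a=a^2,\qquad c+2a=ac .
\]
Eliminating $b$ yields $(a+1)(a^2-3a+1)=0$. Let $\phi=\frac{1+\sqrt5}2$, so that $\phi^2=\phi+1$, $\phi^3=2\phi+1$ and $\phi^4=3\phi+2$. The root $a>1$ is $a=\phi^2$, and then $b=\phi$, $c=2\phi$; indeed $2\phi^2-1=\phi^3$, $\phi+2\phi^2=\phi^4$ and $2\phi+2\phi^2=2\phi^3$. Thus
\begin{equation}\label{eq:eigen}
D_{ijk}=-h_i+\phi^2h_j+\phi h_k+2\phi h_4,\qquad \tau_j^*D_{ijk}=\phi^2D_{jki}.
\end{equation}
Let $D$ be a fixed divisor in the class $D_{123}=-h_1+\phi^2h_2+\phi h_3+2\phi h_4$, let $D^-=D_{213}$, and let $\lambda=\phi^6>1$. Note that $D\cdot C=-1$. Following \eqref{eq:eigen} along the cycles $D_{123},D_{231},D_{312},D_{123}$ and $D_{213},D_{132},D_{321},D_{213}$ gives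
\[
\psi^*D=\tau_1^*\tau_3^*\tau_2^*D=\lambda D,\qquad(\psi^{-1})^*D^-=\tau_2^*\tau_3^*\tau_1^*D^-=\lambda D^- .
\]
The sum $A_0=D+D^-=\phi(h_1+h_2+2h_3+4h_4)$ is ample, and
\begin{equation}\label{eq:limit}
\lambda^{-n}(\psi^n)^*A_0=D+\lambda^{-2n}D^-\longrightarrow D .
\end{equation}
The left side is an effective class, so $D$ is pseudoeffective. The same formula bounds $\mathbf B_-(D)$.

\begin{lemma}\label{lem:BD}
$\mathbf B_-(D)$ is contained in $X_T$ and in a countable union of curves and points.
\end{lemma}

\begin{proof}
For $x\in\Omega_n$ choose an effective $E\sim_{\mathbb R}A_0$ missing $\psi^n(x)$. By \eqref{eq:miss}, $(\psi^n)^*E$ misses $x$, so $\mathbf B(D+\lambda^{-2n}D^-)\subset X\setminus\Omega_n$ by \eqref{eq:limit}. If $H$ is ample, then $H-\lambda^{-2n}D^-$ is ample for $n\gg0$, and $\mathbf B(D+H)\subset X\setminus\Omega_n$ for such $n$. Hence $\mathbf B_-(D)\subset\bigcup_n(X\setminus\Omega_n)$, and Lemma~\ref{lem:words} applies.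
\end{proof}

\section{Infinitely many curves in the fiber $S$}\label{sec:curves}

The class $D$ is negative on $C$, and $\psi^*D=\lambda D$. So the curves that $\psi^m$ carries onto $C$ should also obstruct the nefness of $D$. The map $\psi$ is not defined along $C$, but it induces an automorphism of the K3 surface $S$, where the orbit of $C$ can be computed.

By Lemma~\ref{lem:inv}, $\tau_2,\tau_3$ restrict to involutions $g_2,g_3$ of $S$, and $\tau_1$ restricts to an involution of $S\setminus C$. A birational self-map of a K3 surface is biregular, so the latter extends to an involution $g_1$ of $S$, and $g_1(C)=C$. Each $g_i$ preserves $h_j|_S$ for $j\in\{1,2,3\}\setminus\{i\}$. Since $h_4|_S=0$, restricting \eqref{eq:tau} gives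
\begin{equation}\label{eq:g23}
g_2^*h_2=-h_2+2h_1+2h_3,\qquad g_3^*h_3=-h_3+2h_1+2h_2 .
\end{equation}
For $g_1$ the restricted formula holds on $S\setminus C$, so $g_1^*h_1=-h_1+2h_2+2h_3-\kappa C$ for some integer $\kappa$. Intersecting with $C=g_1(C)$ gives $1=-1+2\kappa$, and therefore
\begin{equation}\label{eq:g1}
g_1^*h_1=-h_1+2h_2+2h_3-C .
\end{equation}

For an irreducible curve $\Gamma\subset S$ let $(d_1,d_2,d_3)$, $d_i=h_i\cdot\Gamma$, be its \emph{degree vector}. Applying $g_i$ changes only $d_i$. By \eqref{eq:g23}, $g_2$ replaces $d_2$ by $-d_2+2d_1+2d_3$ and $g_3$ replaces $d_3$ by $-d_3+2d_1+2d_2$, while $g_1$ replaces $d_1$ by $-d_1+2d_2+2d_3-\Gamma\cdot C$. The last term slows the growth of degrees and must be bounded. The divisor $\{x_2=0\}$ on $S$ has class $h_2$ and is of the form $C+R$ with $R\ge0$. If $d_2>0$, then $\Gamma$ is not one of its components, so $\Gamma\cdot C\le\Gamma\cdot(C+R)=d_2$. Thus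
\begin{equation}\label{eq:growth}
h_1\cdot g_1\Gamma\ \ge\ -d_1+d_2+2d_3\qquad\text{if }d_2>0 .
\end{equation}
Define curves $C_0=C$, $C_{3m+1}=g_2C_{3m}$, $C_{3m+2}=g_3C_{3m+1}$, $C_{3m+3}=g_1C_{3m+2}$, and put $\Gamma_m=C_{3m}$.

\begin{lemma}\label{lem:distinct}
The curves $\Gamma_m$, $m\ge0$, are pairwise distinct. The set $\Gamma_m\cap\Omega_m$ is nonempty and open in $\Gamma_m$, and $\psi^m$ maps it into $C$.
\end{lemma}

\begin{proof}
The degree vectors of $C_0,C_1,C_2$ are $(1,0,0)$, $(1,2,0)$, $(1,2,6)$. Suppose that $C_{3m+2}$ has $0<d_1\le d_2<d_3$, as for $m=0$. By \eqref{eq:growth}, $C_{3m+3}$ has vector $(d_1',d_2,d_3)$ with $d_1'\ge2d_3>d_3$. The next two steps give $d_2'=-d_2+2d_1'+2d_3>d_1'$, since $d_3>d_2$, and $d_3'=-d_3+2d_1'+2d_2'>d_2'$, since $d_1'>d_3$. So $C_{3m+5}$ has $0<d_1'<d_2'<d_3'$, and the induction continues. As $g_2,g_3$ preserve $d_1$, we get $h_1\cdot\Gamma_{m+1}=d_1'>d_1=h_1\cdot\Gamma_m$, and the curves are distinct.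

The map $\psi$ applies $\tau_1,\tau_3,\tau_2$ in this order, and these act on $S$ as the involutions that carry $C_{3j}\to C_{3j-1}\to C_{3j-2}\to C_{3j-3}$. Here $S\subset U_2\cap U_3$, and $\tau_1$ is applied only to points of the curves $\Gamma_j$ with $1\le j\le m$. These curves differ from $C$, so all but finitely many of their points lie in $U_1$. Hence all but finitely many points of $\Gamma_m$ lie in $\Omega_m$, and they are mapped into $C$.
\end{proof}

It is tempting to conclude that $D\cdot\Gamma_m=-\lambda^{-m}$. This is false in general, because the curves pass through the indeterminacy locus.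

\begin{example}\label{ex:curves}
In the notation of Lemma~\ref{lem:K3}(c), $F_0|_{x_3=0}=x_2(a'x_2+b'y_2)$, so the divisor $\{x_3=0\}$ on $S$ is $C+g_2C$, and $g_2C\sim h_3-C$. Symmetrically $g_3C\sim h_2-C$. With \eqref{eq:g23} and \eqref{eq:g1} we find successively
\begin{gather*}
C_1\sim h_3-C,\qquad C_2\sim2h_1+h_2-h_3+C,\qquad C_3\sim-2h_1+5h_2+3h_3-C,\\
C_4\sim8h_1-5h_2+12h_3+C,\qquad C_5\sim32h_1+20h_2-12h_3-C .
\end{gather*}
By \eqref{eq:form}, $\Gamma_1=C_3$ has degree vector $(15,2,6)$, so $D\cdot\Gamma_1=8\phi-13$. This equals $-\lambda^{-1}$, because $\lambda=(2\phi+1)^2=8\phi+5$ and $(8\phi+5)(13-8\phi)=1$. The expected value appears since $C_2\cdot C=2-2=0$. In contrast, $C_5\cdot C=32+2=34$ and $C_5$ has degree vector $(15,40,104)$. So $\Gamma_2$ has degree vector $(239,40,104)$, and $D\cdot\Gamma_2=144\phi-199>0$.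
\end{example}

The remedy is to leave the curve alone and to move the divisor: transport it by $\psi^m$ and intersect it with $C$. Multiples of $h_4$ play no role, because $\psi^*h_4=h_4$ and $h_4\cdot C=0$.

\begin{lemma}\label{lem:transport}
Let $m\ge0$, $r\in\mathbb R$, and let $M$ be an $\mathbb R$-divisor on $X$. For all sufficiently small $\epsilon>0$, every effective $\mathbb R$-divisor $E\equiv D+rh_4+\epsilon M$ contains $\Gamma_m$.
\end{lemma}

\begin{proof}
Put $M_m=(\psi^{-m})^*M$ and let $\epsilon\,|M_m\cdot C|<\lambda^{-m}$. Suppose that $E$ does not contain $\Gamma_m$, and choose $x\in\Gamma_m\cap\Omega_m$ outside $\operatorname{Supp}E$. By \eqref{eq:miss}, applied to $\psi^{-m}$, the effective divisor $E'=(\psi^{-m})^*E$ misses the point $\psi^m(x)\in C$, so $E'\cdot C\ge0$. Since $\equiv$ and $\sim_{\mathbb R}$ agree on $X$, we have $E'\equiv\lambda^{-m}D+rh_4+\epsilon M_m$. Hence $0\le-\lambda^{-m}+\epsilon M_m\cdot C<0$, a contradiction.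
\end{proof}

\begin{proposition}\label{prop:obstruction}
There do not exist a birational morphism $g\colon Y\to X$ from a smooth projective variety, a nef $\mathbb R$-divisor $P$ on $Y$, and $r\in\mathbb R$ with $g_*P\equiv D+rh_4$.
\end{proposition}

\begin{proof}
Suppose they exist, and let $W\subset X$ be closed of dimension at most $1$ with $g$ an isomorphism over $X\setminus W$. The set $W$ contains finitely many curves, so $\Gamma_m\not\subset W$ for some $m$ by Lemma~\ref{lem:distinct}. Fix $x\in\Gamma_m\setminus W$, let $y=g^{-1}(x)$, and let $H_Y$ be ample on $Y$. For every $\epsilon>0$ the divisor $P+\epsilon H_Y$ is ample, so some effective $Q_\epsilon\sim_{\mathbb R}P+\epsilon H_Y$ misses $y$. Then $g_*Q_\epsilon$ is effective, misses $x\in\Gamma_m$, and is numerically equivalent to $D+rh_4+\epsilon\,g_*H_Y$. This contradicts Lemma~\ref{lem:transport}.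
\end{proof}

The proof needs infinitely many curves: any finite set of them could lie in $W$. The same curves show that neither $D$ nor its sum with fibers satisfies the hypothesis of Conjecture~A.

\begin{corollary}\label{cor:notclosed}
For every $r\ge0$ the set $\mathbf B_-(D+rh_4)$ contains all $\Gamma_m$ and is not closed.
\end{corollary}

\begin{proof}
The first claim is Lemma~\ref{lem:transport} with $M$ ample. As $\mathbf B(rh_4)=\varnothing$, Lemmas~\ref{lem:loci}(ii) and~\ref{lem:BD} place the set in a countable union of curves and points. An irreducible variety of dimension at least $2$ over $\mathbb C$ is not such a union. So if the set were closed, it would have dimension at most $1$ and contain only finitely many curves.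
\end{proof}

\section{Hiding the curves: proof of Theorem~\ref{thm:main}}\label{sec:hide}

We now carry out Example~\ref{ex:surface} on $X$. For each $t\in T$ choose a smooth point $p_t$ of the integral surface $S_t$ with $p_t\notin\mathbf B_-(D)$. This is possible by Lemma~\ref{lem:BD}, because the smooth locus of $S_t$ is not a countable union of curves and points. The condition $p_t\notin\mathbf B_-(D)$ keeps the exceptional divisors out of the diminished base locus. Let $\beta\colon\widetilde X\to X$ be the blow-up of the points $p_t$, with exceptional divisors $E_t\cong\mathbb P^2$, and let $\widetilde S_t$ be the strict transform of $S_t$. Then $\beta^*S_t=\widetilde S_t+E_t$, since $p_t$ is a smooth point, and the $\widetilde S_t$ are irreducible and pairwise disjoint. Put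
\[
\widetilde D=\beta^*D+s\sum_{t\in T}\widetilde S_t,\qquad s=13>8\phi .
\]
This divisor is pseudoeffective.

\begin{proposition}\label{prop:closed}
$\mathbf B_-(\widetilde D)=\bigcup_{t\in T}\widetilde S_t$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:loci}(ii) and (iii), $\mathbf B_-(\widetilde D)\subset\beta^{-1}(\mathbf B_-(D))\cup\bigcup_t\widetilde S_t$. Now $\mathbf B_-(D)\subset X_T\setminus\{p_t\}_{t\in T}$, and the preimage of this set lies in $\bigcup_t\widetilde S_t$. This proves one inclusion.

For the other, fix $t\in T$. We test $\widetilde D|_{\widetilde S_t}$ against a nef class that detects the negativity of $\widetilde S_t|_{\widetilde S_t}$. Let $A=h_1+\dots+h_4$, which is very ample, and $L=\beta^*A-E_t$. Hyperplanes through $p_t$ cut out $p_t$ as a scheme, so $L$ is base point free, hence nef. Suppose $\widetilde S_t\not\subset\mathbf B_-(\widetilde D)$. Then for every ample $H$ there is an effective $G\sim_{\mathbb R}\widetilde D+H$ that does not contain the irreducible surface $\widetilde S_t$. So $(\widetilde D+H)\cdot L\cdot\widetilde S_t\ge0$, and letting $H\to0$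 gives $\widetilde D\cdot L\cdot\widetilde S_t\ge0$.

We compute this number. Products of $E_t$ with a pulled-back class vanish, $E_t^3=(\mathcal O_{\mathbb P^2}(-1))^2=1$, and $h_4^2=0$. From $\widetilde S_t\equiv\beta^*h_4-E_t$ we get $\widetilde S_t^2\cdot L=-E_t^3=-1$ and $\beta^*D\cdot L\cdot\widetilde S_t=D\cdot A\cdot h_4$. By \eqref{eq:form}, $D\cdot A\cdot h_4=4(-1+\phi^2+\phi)=8\phi$. Since $\widetilde S_t$ is disjoint from the other $\widetilde S_{t'}$,
\[
\widetilde D\cdot L\cdot\widetilde S_t=8\phi-s<0,
\]
a contradiction. This is the only place where the size of $s$ is used.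
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:closed}, $\mathbf B_-(\widetilde D)$ is a finite disjoint union of surfaces. Suppose that $f\colon Y\to\widetilde X$ is birational, $Y$ is smooth projective, and $P=P_\sigma(f^*\widetilde D)$ is nef. Let $N=N_\sigma(f^*\widetilde D)$ and $g=\beta\circ f$. By \eqref{eq:chain} and Proposition~\ref{prop:closed}, $g$ maps every component of $N$ into $X_T$. A component that is not $g$-exceptional maps onto a prime divisor in $X_T$, which is a whole fiber $S_t$ because the fibers are integral. Hence $g_*N=\sum_t\nu_tS_t\equiv(\sum_t\nu_t)h_4$. Since $g_*f^*\widetilde D=\beta_*\widetilde D\equiv D+s|T|h_4$, we obtain $g_*P\equiv D+rh_4$ with $r=s|T|-\sum_t\nu_t$. This contradicts Proposition~\ref{prop:obstruction}.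
\end{proof}

\section{Weak decompositions and higher dimensions}\label{sec:higher}

\subsection{Proof of Theorem~\ref{thm:compl}(a)}

In a weak decomposition, $N$ is not tied to $\mathbf B_-$ by \eqref{eq:chain}, so we need another reason for it to push forward to a multiple of $h_4$. The reason is that on a general fiber $D$ is nef of square zero, and only very few integral classes are orthogonal to it.

Suppose $f^*\widetilde D\equiv P+N$ with $f\colon Y\to\widetilde X$ birational, $P$ nef and $N\ge0$, and let $g=\beta\circ f$. If $E\equiv0$ on $Y$, then $g_*E\cdot h_j\cdot h_k=E\cdot g^*h_j\cdot g^*h_k=0$, so $g_*E\equiv0$ by Lemma~\ref{lem:X}. Therefore $g_*P+g_*N\equiv D+s|T|h_4$.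

Let $S'=S_t$ be a smooth fiber with $t\notin T$ and $S'\not\subset\operatorname{Supp}g_*N$. By Lemma~\ref{lem:BD}, $\mathbf B_-(D)\cap S'=\varnothing$, so $D|_{S'}$ is nef by Lemma~\ref{lem:loci}(i). By \eqref{eq:form},
\[
(D|_{S'})^2=4(-\phi^2-\phi+\phi^3)=0 .
\]
Let $H_Y$ be ample on $Y$ and $\epsilon>0$. Some effective divisor $\sim_{\mathbb R}P+\epsilon H_Y$ does not contain the strict transform of $S'$, so its pushforward does not contain $S'$, and $(g_*P+\epsilon g_*H_Y)|_{S'}$ is an effective class. Letting $\epsilon\to0$ gives $D|_{S'}\cdot(g_*P)|_{S'}\ge0$. Also $D|_{S'}\cdot N_i|_{S'}\ge0$ for each component $N_i$ of $g_*N$. Since $D|_{S'}\cdot(g_*P+g_*N)|_{S'}=(D|_{S'})^2=0$, we conclude that $D|_{S'}\cdot N_i|_{S'}=0$ for all $i$.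

Write $N_i\sim\sum e_jh_j$ with $e_j\in\mathbb Z$. By \eqref{eq:form} the condition reads $e_1(\phi^2+\phi)+e_2(\phi-1)+e_3(\phi^2-1)=0$, that is,
\[
(e_1-e_2)+(2e_1+e_2+e_3)\phi=0 .
\]
As $\phi$ is irrational, $e_1=e_2=:k$ and $e_3=-3k$. So $N_i\sim ku+e_4h_4$ with $u=h_1+h_2-3h_3$, and it remains to show $k=0$. Modulo $h_4$, the maps $\tau_2^*,\tau_3^*,\tau_1^*$ act successively by
\[
u\ \longmapsto\ 3h_1-h_2-h_3\ \longmapsto\ h_1-3h_2+h_3\ \longmapsto\ -h_1-h_2+3h_3=-u .
\]
Since $t\notin T$, the map $\psi$ is an automorphism of the neighborhood $X\setminus X_T$ of $S'$ and preserves $S'$. So $ku|_{S'}$ and $(\psi|_{S'})^*(ku|_{S'})=-ku|_{S'}$ are both effective classes. By \eqref{eq:form}, $u|_{S'}\cdot(h_1+h_2+h_3)|_{S'}=-4$, which gives $-4k\ge0$ and $4k\ge0$. Thus $k=0$, $g_*N$ is numerically a multiple of $h_4$, and $g_*P\equiv D+rh_4$ for some $r$. This contradicts Proposition~\ref{prop:obstruction}. \qed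

\subsection{Proof of Theorem~\ref{thm:compl}(b)}

For $n=3$ take $(\widetilde X,\widetilde D)$. For $n\ge4$ let $V=\widetilde X\times\mathbb P^{n-3}$ and $\Delta=\mathrm{pr}_1^*\widetilde D$, which is pseudoeffective. Lemma~\ref{lem:loci}(iii) for $\mathrm{pr}_1$ gives $\mathbf B_-(\Delta)\subset\mathbf B_-(\widetilde D)\times\mathbb P^{n-3}$. The same lemma for the inclusion $\iota_z\colon\widetilde X\cong\widetilde X\times\{z\}\to V$, which has $\iota_z^*\Delta\sim_{\mathbb R}\widetilde D$, gives $\mathbf B_-(\widetilde D)\times\{z\}\subset\mathbf B_-(\Delta)$ for every $z$. So $\mathbf B_-(\Delta)=\mathbf B_-(\widetilde D)\times\mathbb P^{n-3}$, a proper closed subset of $V$.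

Suppose $f\colon Y\to V$, $f^*\Delta\equiv P+N$ is a weak Zariski decomposition, and let $W\subsetneq V$ be closed with $f$ an isomorphism over $V\setminus W$. The fibers $Y_z$ of $\mathrm{pr}_2\circ f$ are connected, because $f$ and $\mathrm{pr}_2$ have connected fibers. For general $z$, the fiber $Y_z$ is smooth, hence irreducible, and it meets the dense open set $Y\setminus(\operatorname{Supp}N\cup f^{-1}(W))$. Then $f_z\colon Y_z\to\widetilde X$ is birational, $N|_{Y_z}$ is effective, and $f_z^*\widetilde D\equiv P|_{Y_z}+N|_{Y_z}$ is a weak Zariski decomposition of $\widetilde D$. This contradicts (a). \qed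

\subsection{Proof of Theorem~\ref{thm:compl}(c)}

One extra dimension lets us realize a pseudoeffective divisor as the restriction of a big divisor to a hypersurface. Restriction turns a decomposition in Nakayama's sense into a weak one only, and this is why (a) and (b) were proved for weak decompositions.

Let $(V,\Delta)$ be the pair constructed in (b) with $\dim V=n-1\ge3$, so $\mathbf B_-(\Delta)\subsetneq V$ is closed. Let $A$ be an ample Cartier divisor on $V$ with $\Delta+A$ ample. Let $\pi\colon Z=\mathbb P(\mathcal O\oplus\mathcal O(A))\to V$ be the bundle of one-dimensional quotients, and let $V_0,V_\infty$ be the disjoint sections given by the quotients $\mathcal O$ and $\mathcal O(A)$. The summands $\mathcal O$ and $\mathcal O(A)$ of $\pi_*\mathcal O_Z(1)$ give sections of $\mathcal O_Z(1)$ and $\mathcal O_Z(1)\otimes\pi^*\mathcal O(-A)$ with divisors $V_\infty$ and $V_0$. Hence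
\[
V_\infty\sim V_0+\pi^*A,\qquad \mathcal O(V_\infty)|_{V_\infty}\cong\mathcal O(A),\qquad\mathcal O(V_\infty)|_{V_0}\cong\mathcal O .
\]
The divisor $V_\infty$ is nef, being effective with ample restriction to itself. It is $\pi$-ample, so $V_\infty+c\,\pi^*A$ is ample for $c\gg0$. Then $V_\infty+\pi^*A=\frac1c(V_\infty+c\,\pi^*A)+(1-\frac1c)V_\infty$ is ample as well. Put $D_Z=\pi^*\Delta+V_\infty$.

\emph{Bigness.} We have $D_Z\sim_{\mathbb R}\bigl(\pi^*\Delta+\frac12V_0\bigr)+\frac12(V_\infty+\pi^*A)$, the sum of a pseudoeffective and an ample divisor.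

\emph{The diminished base locus.} Since $D_Z\sim_{\mathbb R}\pi^*(\Delta+A)+V_0$ with $\pi^*(\Delta+A)$ nef, Lemma~\ref{lem:loci}(i),(ii) give $\mathbf B_-(D_Z)\subset V_0$. From the definition of $D_Z$, parts (ii) and (iii) give $\mathbf B_-(D_Z)\subset\pi^{-1}(\mathbf B_-(\Delta))\cup V_\infty$. As $V_0\cap V_\infty=\varnothing$, we get $\mathbf B_-(D_Z)\subset V_0\cap\pi^{-1}(\mathbf B_-(\Delta))$. Conversely, the inclusion $\iota\colon V\cong V_0\to Z$ has $\iota^*D_Z\sim_{\mathbb R}\Delta$, so (iii) gives $\iota(\mathbf B_-(\Delta))\subset\mathbf B_-(D_Z)$. Thus $\mathbf B_-(D_Z)=\iota(\mathbf B_-(\Delta))$ is closed and properly contained in $V_0$.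

\emph{No Zariski decomposition.} Suppose $f\colon Y\to Z$ has $P=P_\sigma(f^*D_Z)$ nef, and let $N=N_\sigma(f^*D_Z)$. The strict transform $V_0'$ of $V_0$ maps onto $V_0$, while $f(\operatorname{Supp}N)\subset\mathbf B_-(D_Z)\subsetneq V_0$ by \eqref{eq:chain}. So $V_0'\not\subset\operatorname{Supp}N$. Let $\nu\colon V'\to V_0'\subset Y$ be a projective resolution and $h\colon V'\to V_0\cong V$ the induced birational morphism. Then $h^*\Delta\sim_{\mathbb R}\nu^*f^*D_Z=\nu^*P+\nu^*N$ with $\nu^*P$ nef and $\nu^*N\ge0$. This is a weak Zariski decomposition of $\Delta$, contradicting (b). \qed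

\section{The converse and low dimensions}\label{sec:converse}

\begin{proposition}\label{prop:converse}
Let $D$ be a pseudoeffective $\mathbb R$-divisor on a smooth projective variety $V$, and let $f\colon Y\to V$ be a birational morphism from a smooth projective variety with $P=P_\sigma(f^*D)$ nef. Put $N=N_\sigma(f^*D)$. Then $\mathbf B_-(D)=f(\operatorname{Supp}N)$.
\end{proposition}

The inclusion $\supset$ is \eqref{eq:chain}. The difficulty in the other direction is that $f$ may contract a positive-dimensional fiber to a point $x\notin f(\operatorname{Supp}N)$. Every effective divisor in an ample class on $Y$ meets this fiber, so its pushforward passes through $x$. However, the pushforward has mild singularities at $x$, and vanishing theorems turn this into a section that does not vanish at $x$. The price is a twist that stays bounded as $D$ is replaced by $mD$, and that is then absorbed by $mA$ for any ample $A$. We recall the tools.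

Let $W\ge0$ be a $\mathbb Q$-divisor on a smooth variety $V$. A \emph{log resolution} of $W$ is a projective birational morphism $\mu\colon V'\to V$ with $V'$ smooth such that $\operatorname{Exc}(\mu)$ is a divisor and $\operatorname{Exc}(\mu)\cup\operatorname{Supp}\mu^*W$ has simple normal crossings (SNC). The \emph{multiplier ideal} $\mathcal J(W)=\mu_*\mathcal O(K_{V'/V}-\lfloor\mu^*W\rfloor)\subset\mathcal O_V$ is independent of $\mu$ and compatible with restriction to open subsets. \emph{Nadel vanishing}: if $V$ is projective and $L$ is an integral divisor with $L-K_V-W$ ample, then $H^i(V,\mathcal O(L)\otimes\mathcal J(W))=0$ for $i>0$. \emph{Castelnuovo--Mumford regularity}: if $B$ is very ample and $\mathcal F$ is coherent with $H^i(V,\mathcal F(-iB))=0$ for all $i>0$, then $\mathcal F$ is globally generated.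

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
Let $n=\dim V$ and $D=\sum d_iD_i$ with $D_i$ prime. Let $x\notin f(\operatorname{Supp}N)$ and let $A$ be an ample $\mathbb R$-divisor on $V$. We show $x\notin\mathbf B(D+A)$.

\emph{Setup.} We use only that $f^*D=P+N$ with $P$ nef, $N\ge0$ and $x\notin f(\operatorname{Supp}N)$. These properties survive pullback to a higher model, so we may assume that $\operatorname{Exc}(f)$ is an SNC divisor. Let $H_Y$ be a general member of a very ample system on $Y$; it has no $f$-exceptional component. Then $G=f^*f_*H_Y-H_Y$ is effective and $f$-exceptional. Fix an integral ample divisor $A_1$ on $V$ and $\delta>0$ so small that $A_1-\delta f_*H_Y$ is ample and all coefficients of $\delta G$ are less than $1$. Then $f^*A_1-\delta G=\delta H_Y+f^*(A_1-\delta f_*H_Y)$ is ample. Fix a very ample divisor $B$ on $V$ and an integer $k$ such that $(k-1)A_1-\sum\theta_iD_i$ is ample for all $\theta_i\in[0,1]$; by convexity it suffices to treat the finitely many cases $\theta_i\in\{0,1\}$.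

\emph{Divisors with trivial multiplier ideal at $x$.} For $m\ge1$ the divisor $mP+f^*A_1-\delta G$ is ample, hence a positive combination of ample Cartier divisors. Replacing these by large multiples, we find $Q_m=\sum c_jQ_j\sim_{\mathbb R}mP+f^*A_1-\delta G$ with $0<c_j<1$ and $Q_j$ general members of very ample systems. By Bertini, $\sum Q_j+\operatorname{Exc}(f)$ is a reduced SNC divisor. Write
\[
Q_m+mN+\delta G=f^*(mD+A_1)+\sum_lr_l\operatorname{div}_Y(u_l)
\]
with rational functions $u_l$ and $r_l\in\mathbb R$, and put $W_m=f_*(Q_m+mN+\delta G)\ge0$. Pushing forward gives $W_m=mD+A_1+\sum_lr_l\operatorname{div}_V(u_l)$, and pulling back again gives $f^*W_m=Q_m+mN+\delta G$. Over $V^\circ=V\setminus f(\operatorname{Supp}N)\ni x$ we have $f^*W_m=Q_m+\delta G$, with all coefficients less than $1$.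

Let $L'_m=K_V+\sum\lfloor md_i\rfloor D_i+kA_1$. With $\{\cdot\}$ the fractional part,
\[
L'_m-K_V-W_m\sim_{\mathbb R}(k-1)A_1-\sum\{md_i\}D_i
\]
is ample. Choose an effective $\mathbb Q$-divisor $W'_m$ with the same support as $W_m$ and so close to it that $L'_m-K_V-W'_m$ is ample and $f^*W'_m$ still has coefficients less than $1$ over $V^\circ$. Over $V^\circ$ the map $f$ is a log resolution of $W'_m$ with $\lfloor f^*W'_m\rfloor=0$. So there $\mathcal J(W'_m)=f_*\mathcal O(K_{Y/V})=\mathcal O$, because $K_{Y/V}$ is effective and exceptional.

\emph{Global generation.} Let $L_m=L'_m+nB$. For $1\le i\le n$ the divisor $L_m-iB-K_V-W'_m$ is ample, so $H^i(V,\mathcal O(L_m-iB)\otimes\mathcal J(W'_m))=0$ by Nadel vanishing; for $i>n$ this holds trivially. Hence $\mathcal O(L_m)\otimes\mathcal J(W'_m)$ is globally generated. As $\mathcal J(W'_m)$ is trivial at $x$, some section of $\mathcal O(L_m)$ does not vanish at $x$. Finally,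
\[
m(D+A)-L_m=mA+\sum\{md_i\}D_i-kA_1-K_V-nB
\]
is ample for $m\gg0$, since all terms other than $mA$ stay in a bounded set of classes. Therefore $x\notin\mathbf B(m(D+A))=\mathbf B(D+A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
The first assertion follows from Proposition~\ref{prop:converse}, as $f$ is proper.

Let $D$ be pseudoeffective on a smooth projective surface, $A$ ample, and $\Gamma$ an irreducible curve. Let $\Gamma_1,\dots,\Gamma_l$ be the distinct curves among $\Gamma$ and the components of $N_\sigma(D)$. For $\epsilon,\eta>0$ choose an effective $D'\equiv D+\epsilon A$ with $\operatorname{mult}_\Gamma D'\le\sigma_\Gamma(D+\epsilon A)+\eta$. By the definition of $\sigma$, the divisor $D'-\sum_i\sigma_{\Gamma_i}(D+\epsilon A)\Gamma_i$ is effective, and it contains $\Gamma$ with multiplicity at most $\eta$. On a surface, distinct irreducible curves meet nonnegatively, so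
\[
\Bigl(D+\epsilon A-\sum_i\sigma_{\Gamma_i}(D+\epsilon A)\Gamma_i\Bigr)\cdot\Gamma\ \ge\ -\eta\,|\Gamma^2| .
\]
Let $\eta\to0$ and then $\epsilon\to0$. The finite sum tends to $N_\sigma(D)$, so $P_\sigma(D)\cdot\Gamma\ge0$. Hence $P_\sigma(D)$ is nef and $f=\mathrm{id}$ works. On a curve a pseudoeffective divisor has nonnegative degree, so it is nef, and $N_\sigma=0$ by Lemma~\ref{lem:loci}(i),(iv).

Thus the implication holds for $n\le2$. For $n\ge3$ it fails by (b), because a decomposition in Nakayama's sense is a weak one.
\end{proof}

\begin{thebibliography}{9}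

\bibitem{NegAns}
\emph{Negative Answers To Some Positivity Questions},
\texttt{https://github.com/jlesieutre/jlesieutre.github.io}

\end{thebibliography}
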